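
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}[section]
\newtheorem{proposition}[lemma]{Proposition}
\newtheorem{corollary}[lemma]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\newtheorem{example}[lemma]{Example}
\theoremstyle{remark}
\newtheorem{remark}[lemma]{Remark}

\title{Inertially arbitrary $\{+,-,*,\#\}$-patterns are potentially nilpotent}


\begin{abstract}
A $\{+,-,*,\#\}$-pattern prescribes each entry of a real square matrix to be positive, negative, nonzero, or arbitrary. We show that if such a pattern of order $n\ge 2$ is inertially arbitrary, then it has a nilpotent realization; a single realization with all eigenvalues on the imaginary axis already suffices. We also describe the potentially nilpotent patterns explicitly. Apart from one family of exceptions in order $3$, they are the patterns that satisfy two evident necessary sign conditions, which come from $\operatorname{tr}A=0$ and $\operatorname{tr}A^2=0$. The proof borders nilpotent matrices of maximal rank one index at a time, and treats six patterns of order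 $4$ by a construction with circulations.
\end{abstract}

\section{The question and the answer}

Let $+$, $-$, $*$, $\#$ denote a positive, a negative, a nonzero, and an arbitrary real number. A \emph{$\{+,-,*,\#\}$-pattern} of order $n$ is an $n\times n$ matrix $\mathcal A=[\alpha_{ij}]$ of these symbols. Its \emph{realizations} are the real matrices $A=[a_{ij}]$ in which each $a_{ij}$ is of the kind denoted by $\alpha_{ij}$. They form the qualitative class $Q(\mathcal A)$. The \emph{inertia} of a real matrix $A$ is the triple $(n_+,n_-,n_0)$ of the numbers of eigenvalues of $A$, with multiplicity, having positive, negative and zero real part.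

A pattern $\mathcal A$ of order $n\ge2$ is
\begin{itemize}
\item \emph{potentially nilpotent} (PN) if some $A\in Q(\mathcal A)$ is nilpotent;
\item \emph{spectrally arbitrary} (SAP) if every monic real polynomial of degree $n$ is the characteristic polynomial of some $A\in Q(\mathcal A)$;
\item \emph{inertially arbitrary} (IAP) if every triple of nonnegative integers with sum $n$ is the inertia of some $A\in Q(\mathcal A)$.
\end{itemize}
Clearly SAP implies both PN and IAP. It is known that for $\{+,-,*,\#\}$-patterns SAP and PN are equivalent (Remark~\ref{rem:sap} shows that our construction also yields this). The question posed in \cite{allow}, which we answer here, is whether IAP implies PN for these patterns, so that all three properties coincide.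

\subsection*{What to expect}

Write $E_k(A)$ for the sum of the $k\times k$ principal minors of $A$. Since $\det(\lambda I-A)=\lambda^n-E_1\lambda^{n-1}+E_2\lambda^{n-2}-\cdots$, a real matrix $A$ is nilpotent exactly when $E_1(A)=\dots=E_n(A)=0$. Suppose that $A$ has no zero entries. Two consequences of these equations can be seen from signs. The equation $\operatorname{tr}A=0$ forces the diagonal to contain both signs. The equation
\[
0=\operatorname{tr}A^2=\sum_i a_{ii}^2+2\sum_{i<j}a_{ij}a_{ji}
\]
forces $a_{ij}a_{ji}<0$ for some $i<j$. The other equations involve longer cycles, and one may hope that there is always enough freedom to solve them.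

An inertia $(0,0,n)$ gives almost the same information: all eigenvalues are purely imaginary or zero, so $\operatorname{tr}A=0$ and $\operatorname{tr}A^2\le0$, and the same two sign conditions follow. In order $2$ this settles the matter for matrices without zero entries. Up to obvious symmetries the only sign pattern allowed by the two conditions has realizations $\begin{bmatrix}a&-b\\c&-e\end{bmatrix}$ with $a,b,c,e>0$. Such a matrix has inertia $(0,0,2)$ when $a=e$ and $bc\ge a^2$, and it is nilpotent when $a=e$ and $bc=a^2$. So the natural guess is that the two sign conditions characterize PN. This guess is almost right: it fails only in order $3$, for one family of patterns, and that family does not allow inertia $(0,0,3)$ either.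

\subsection*{Results}

\emph{Equivalence} of patterns is generated by permutation similarity, signature similarity $\mathcal A\mapsto D\mathcal AD$ with $D=\operatorname{diag}(\pm1,\dots,\pm1)$, and negation. Here a change of sign interchanges $+$ and $-$ and fixes $*$ and $\#$. All three operations preserve PN. ``Signature at $k$'' means signature similarity with $-1$ at the index $k$ only. For $\delta\in\{-,*,\#\}$ put
\[
\mathcal E_\delta=\begin{bmatrix}+&-&+\\+&\delta&-\\+&+&+\end{bmatrix},\qquad \mathcal X_0:=\mathcal E_- .
\]

\begin{theorem}\label{thm:A}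
Let $\mathcal A$ be a $\{+,-,*,\#\}$-pattern of order $n\ge2$. If some $A\in Q(\mathcal A)$ has inertia $(0,0,n)$, then $\mathcal A$ is PN. In particular, every IAP $\{+,-,*,\#\}$-pattern is PN, and hence SAP.
\end{theorem}

\begin{theorem}\label{thm:B}
For a $\{+,-,*,\#\}$-pattern $\mathcal A$ of order $n\ge2$ the following are equivalent:
\begin{enumerate}
\item[(1)] $\mathcal A$ is SAP;
\item[(2)] $\mathcal A$ is IAP;
\item[(3)] $\mathcal A$ is PN;
\item[(4)] some realization of $\mathcal A$ has inertia $(0,0,n)$;
\item[(5)] the following three conditions hold: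
 \begin{enumerate}
 \item[(a)] the diagonal of $\mathcal A$ is not all $+$ and not all $-$;
 \item[(b)] for some $i<j$, the set $\{\alpha_{ij},\alpha_{ji}\}$ is neither $\{+\}$ nor $\{-\}$;
 \item[(c)] if $n=3$, then $\mathcal A$ is not equivalent to any $\mathcal E_\delta$.
 \end{enumerate}
\end{enumerate}
\end{theorem}

Thus for $n\ne3$ the two evident conditions (a) and (b) decide, and for $n=3$ the only exceptions are the patterns $\mathcal E_\delta$ up to equivalence.

The core of the work concerns \emph{full} patterns, that is, $\{+,-\}$-patterns. We multiply their symbols as signs $\pm1$. A \emph{negative $2$-cycle} of a full pattern is a pair $\{i,j\}$, $i\ne j$, with $\alpha_{ij}\alpha_{ji}=-$. We say that a full pattern satisfies \textbf{(P)} if its diagonal contains both signs and it has a negative $2$-cycle. Equivalence and transposition preserve (P) and the number of negative $2$-cycles.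

\begin{theorem}\label{thm:C}
A full pattern of order $n\ge2$ satisfying {\rm(P)} is PN, unless $n=3$ and it is equivalent to $\mathcal X_0$.
\end{theorem}

By the trace argument above, (P) is also necessary for a full pattern to be PN. That $\mathcal X_0$ is a genuine exception is Lemma~\ref{lem:X0}.

\begin{remark}
Prescribed zero entries must be excluded in Theorem~\ref{thm:A}. Every matrix $\begin{bmatrix}0&b\\-c&0\end{bmatrix}$ with $b,c>0$ has eigenvalues $\pm i\sqrt{bc}$, hence inertia $(0,0,2)$, but none of them is nilpotent. In the proof the exclusion of zeros enters in Lemma~\ref{lem:generic}, where a small perturbation makes all entries nonzero. This is harmless at positions $\#$, but it leaves the qualitative class at a prescribed zero.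
\end{remark}

\subsection*{Plan}

Section~\ref{sec:reduction} deduces Theorems~\ref{thm:A} and~\ref{thm:B} from Theorem~\ref{thm:C}; the rest of the paper proves Theorem~\ref{thm:C}. The tool is a bordering procedure (Section~\ref{sec:border}): a nilpotent matrix of order $m$ and rank $m-1$ can be extended by one row and column of given signs, provided that one of its two null vectors has suitable signs. To iterate, we keep track of two nilpotent realizations whose null vectors differ so much that at least one of them is suitable for any border. We call a pattern with such a pair \emph{flexible}, and flexibility is inherited by all larger full patterns. Section~\ref{sec:three} settles orders $2$ and $3$. It then remains to show that every full pattern of order $4$ with (P) is flexible. Bordering does this except for six patterns (Section~\ref{sec:four}), for which Section~\ref{sec:circ} constructs nilpotent matrices with prescribed null vectors.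

\section{Reduction to full patterns}\label{sec:reduction}

A \emph{completion} of a $\{+,-,*,\#\}$-pattern $\mathcal A$ is a full pattern $\mathcal B$ obtained by replacing each $*$ and each $\#$ by $+$ or $-$. Then $Q(\mathcal B)\subseteq Q(\mathcal A)$.

\begin{lemma}\label{lem:generic}
If $A$ is a real matrix that is not a scalar matrix, then there are invertible $S$ arbitrarily close to $I$ such that $SAS^{-1}$ has no zero entry. Consequently, if also $A\in Q(\mathcal A)$, some matrix similar to $A$ lies in $Q(\mathcal B)$ for a completion $\mathcal B$ of $\mathcal A$.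
\end{lemma}

\begin{proof}
Each entry of $SAS^{-1}$ is a rational function of $S$. It suffices to show that none of them vanishes identically: then their product is a nonzero rational function, and it is nonzero at points arbitrarily close to $I$.

The $(i,j)$ entry is $y^TAx$, where $y^T$ is row $i$ of $S$ and $x$ is column $j$ of $S^{-1}$. If $i\ne j$, every pair of nonzero vectors with $y^Tx=0$ occurs: take $y^T$ as row $i$, choose row $j$ so that its product with $x$ is $1$, and let the remaining rows complete $y^T$ to a basis of the orthogonal complement of $x$. If $i=j$, every pair with $y^Tx=1$ occurs: take $y^T$ as row $i$ and a basis of the orthogonal complement of $x$ as the remaining rows.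

Suppose that the $(i,j)$ entry vanishes identically with $i\ne j$. Then for each $x\ne0$ the vector $Ax$ is orthogonal to all $y$ orthogonal to $x$, so $Ax\in\operatorname{span}(x)$. As every nonzero vector is an eigenvector, $A$ is scalar, a contradiction. Suppose that the $(i,i)$ entry vanishes identically. For fixed $x\ne0$ the vectors $y$ with $y^Tx=1$ span $\mathbb R^n$, so $Ax=0$. Hence $A=0$ is scalar, again a contradiction.

For the last statement, take $S$ close to $I$. Entries of $A$ at positions $+,-,*$ are nonzero and keep their signs, and positions $\#$ are unrestricted. The signs of $SAS^{-1}$ therefore form a completion of $\mathcal A$.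
\end{proof}

\begin{corollary}\label{cor:P}
Let $\mathcal A$ be a $\{+,-,*,\#\}$-pattern of order $n\ge2$ and let $A\in Q(\mathcal A)$ be nonzero with all eigenvalues on the imaginary axis. Then some matrix similar to $A$ lies in $Q(\mathcal B)$ for a completion $\mathcal B$ of $\mathcal A$ that satisfies {\rm(P)}.
\end{corollary}

\begin{proof}
The only real scalar matrix with purely imaginary or zero eigenvalues is $0$, so $A$ is not scalar. Let $A'=[a'_{ij}]\in Q(\mathcal B)$ be similar to $A$, as in Lemma~\ref{lem:generic}. The nonreal eigenvalues occur in conjugate pairs, so $\operatorname{tr}A'=0$. The diagonal entries are nonzero, so both signs occur on the diagonal. The squares of the eigenvalues are $\le0$, so $\sum_i a_{ii}'^2+2\sum_{i<j}a'_{ij}a'_{ji}=\operatorname{tr}A'^2\le0$. The first sum is positive, hence $a'_{ij}a'_{ji}<0$ for some $i<j$.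
\end{proof}

Only order $3$ needs an additional argument.

\begin{lemma}\label{lem:X0}
If $A\in Q(\mathcal X_0)$ and $E_1(A)=E_3(A)=0$, then $E_2(A)<0$. In particular $\mathcal X_0$ is not PN.
\end{lemma}

\begin{proof}
Write
\[
A=\begin{bmatrix}a&-b&c\\d&-e&-f\\g&h&k\end{bmatrix}
\]
with all letters positive, and put $X=bd$, $Y=fh$. From $E_1=0$ we get $e=a+k$. Further
\[
0=\det A=-aek+afh+bdk+bfg+cdh+ceg .
\]
The last three terms are positive, so $aY+kX<aek=ak(a+k)$. Let $m=\min(a,k)$ and $M=\max(a,k)$. Then $m(X+Y)\le aY+kX<mM(m+M)$, hence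
\[
X+Y<M^2+mM\le a^2+ak+k^2 .
\]
Therefore
\[
E_2=(-ae+bd)+(ak-cg)+(-ek+fh)=-(a+k)^2+ak+X+Y-cg<-cg<0 .\qedhere
\]
\end{proof}

If $\mathcal B$ is equivalent to $\mathcal X_0$, the same conclusion holds for $A\in Q(\mathcal B)$: similarity preserves all $E_k$, and negation changes only the signs of $E_1$ and $E_3$.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:C}]
Let $A\in Q(\mathcal A)$ have inertia $(0,0,n)$. If $A=0$, then $A$ is nilpotent and $\mathcal A$ is PN. Otherwise Corollary~\ref{cor:P} gives $A'$ similar to $A$ with $A'\in Q(\mathcal B)$, where the completion $\mathcal B$ satisfies (P). If $n=3$, the eigenvalues are $0,\pm i\omega$ with $\omega$ real, so $E_1(A')=E_3(A')=0$ and $E_2(A')=\omega^2\ge0$. By Lemma~\ref{lem:X0}, $\mathcal B$ is not equivalent to $\mathcal X_0$. Hence $\mathcal B$ is PN by Theorem~\ref{thm:C}, and so is $\mathcal A$. An IAP pattern has a realization with inertia $(0,0,n)$, so it is PN, and SAP by the known equivalence of PN and SAP.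
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B} from Theorem~\ref{thm:C}]
(1)$\Rightarrow$(2)$\Rightarrow$(4) is immediate, (4)$\Rightarrow$(3) is Theorem~\ref{thm:A}, and (3)$\Rightarrow$(1) is the known equivalence. It remains to show that (3) and (5) are equivalent.

(3)$\Rightarrow$(5). Let $A\in Q(\mathcal A)$ be nilpotent. If $A=0$, all symbols of $\mathcal A$ are $\#$ and (5) holds. If $A\ne0$, Corollary~\ref{cor:P} gives a nilpotent $A'\in Q(\mathcal B)$ with a completion $\mathcal B$ satisfying (P). The two parts of (P) give (a) and (b) for $\mathcal A$. Suppose that $n=3$ and $\mathcal A$ is equivalent to some $\mathcal E_\delta$. The completions of $\mathcal E_\delta$ are among $\mathcal X_0$ and the pattern obtained from it by putting $+$ at position $(2,2)$. So $\mathcal B$ is equivalent to $\mathcal X_0$, which is impossible by Lemma~\ref{lem:X0}, or has constant diagonal, which contradicts (P). Hence (c) holds.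

(5)$\Rightarrow$(3). By Theorem~\ref{thm:C} it suffices to find a completion of $\mathcal A$ that satisfies (P) and, if $n=3$, is not equivalent to $\mathcal X_0$.

Let $I_+$ be the set of indices $i$ with $\alpha_{ii}\ne-$ and $I_-$ the set of those with $\alpha_{ii}\ne+$. Both are nonempty by (a), and their union is the set of all $n\ge2$ indices. So they are not both equal to the same one-element set, and there are distinct $p\in I_+$, $q\in I_-$. Complete $\alpha_{pp}$ to $+$ and $\alpha_{qq}$ to $-$. By (b), some $2$-cycle can be completed to a negative one, independently of the diagonal. Thus $\mathcal A$ has a completion $\mathcal B$ with (P). If $n\ne3$ we are done.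

Let $n=3$ and suppose that every completion of $\mathcal A$ with (P) is equivalent to $\mathcal X_0$. An equivalence applied to $\mathcal A$ carries completions to completions, so we may assume $\mathcal B=\mathcal X_0$. The pattern $\mathcal X_0$, and hence every pattern equivalent to it, has exactly two negative $2$-cycles ($\{1,2\}$ and $\{2,3\}$ in $\mathcal X_0$), and the diagonal sign at their common index is opposite to the two other diagonal signs. If $\mathcal A$ had $*$ or $\#$ at an off-diagonal position, then changing that sign in $\mathcal B$ would give a completion with one or three negative $2$-cycles. It would satisfy (P) and not be equivalent to $\mathcal X_0$. If $\mathcal A$ had $*$ or $\#$ at $(1,1)$ or $(3,3)$, changing that sign would give the diagonal $(-,-,+)$ or $(+,-,-)$. This completion satisfies (P) but violates the property of the diagonal just stated. Both are contradictions. So $\mathcal A$ agrees with $\mathcal X_0$ except possibly for $*$ or $\#$ at $(2,2)$. That is, $\mathcal A=\mathcal E_\delta$ for some $\delta$, contrary to (c).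
\end{proof}

\section{Bordering a regular nilpotent matrix}\label{sec:border}

A nilpotent matrix of order $m$ is \emph{regular} if its rank is $m-1$, that is, if it has a single Jordan block. Its right kernel $\{x:Nx=0\}$ and left kernel $\{y:y^TN=0\}$ are lines. We use the words ``right kernel'' and ``left kernel'' also for spanning vectors, which are determined up to a nonzero factor. Regularity makes the equations of nilpotency independent to first order:

\begin{lemma}\label{lem:submersion}
If $N$ is a regular nilpotent matrix of order $m$, the map $M\mapsto(E_1(M),\dots,E_m(M))$ has surjective derivative at $M=N$.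
\end{lemma}

\begin{proof}
By Newton's identities, $(E_1,\dots,E_m)$ and the power sums $(\operatorname{tr}M,\dots,\operatorname{tr}M^m)$ are polynomials in each other, so we may consider the power sums instead. The derivative of $\operatorname{tr}M^k$ at $N$ is the linear form $H\mapsto k\operatorname{tr}(N^{k-1}H)$. These forms are independent for $1\le k\le m$, because $I,N,\dots,N^{m-1}$ are independent and the bilinear form $(K,H)\mapsto\operatorname{tr}(KH)$ is nondegenerate.
\end{proof}

\subsection{The smallest case}

\begin{example}\label{ex:small}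
Let $N_2=\begin{bmatrix}1&-1\\1&-1\end{bmatrix}$, with right kernel $x=(1,1)$ and left kernel $y=(1,-1)$. We look for a nilpotent realization of
\[
\begin{bmatrix}+&-&+\\+&-&+\\+&-&+\end{bmatrix}
\qquad\text{of the form}\qquad
A=\begin{bmatrix}M&tu\\v&td\end{bmatrix},
\]
where $M$ is near $N_2$ and $t>0$ is small. For $t=0$, $M=N_2$ the matrix is nilpotent whatever $v$ is. But the last column is zero then, so $\det A=0$ gives no information there. The informative quantity is
\[
\tfrac1t\det A=d\det M-v\operatorname{adj}(M)\,u .
\]
As $\operatorname{adj}N_2=-xy^T$, its value at $M=N_2$ is $(vx)(y^Tu)$. We want this to vanish while $y^Tu\neq 0$, so that it can still be moved by moving $v$. Hence we want $vx=0$. This is compatible with the required signs $v=(+,-)$, since $x=(1,1)$. With $v=(1,-1)$, $u=(2,1)^T$, $d=1$, solving $E_1=E_2=E_3=0$ for the first row of $M$ gives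
\[
A(t)=\begin{bmatrix}1-t&-(1+t^2)&2t\\1&-1&t\\1&-1&t\end{bmatrix}.
\]
Indeed $\operatorname{tr}A(t)=0$, the last two rows agree, and the principal minors of order $2$ on $\{1,2\},\{1,3\},\{2,3\}$ are $t+t^2$, $-t-t^2$, $0$. So $A(t)$ is a regular nilpotent realization for $0<t<1$, with left kernel $(0,-1,1)$.

The left kernel can be moved by changing the data. For $v$ near $r(1,-1)$ with $r>0$, and for $d$ and $u=(u_1,u_2)^T$ with $u_1\ne u_2$, the left kernel tends, as $t\to0$, to the left kernel $(w,1)$ of $\begin{bmatrix}N_2&u\\r(1,-1)&d\end{bmatrix}$ (this is shown in the proof of Lemma~\ref{lem:border}). Explicitly, $w_1+w_2=-r$ and $w_1u_1+w_2u_2=-d$, so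
\[
w_1=\frac{ru_2-d}{u_1-u_2},\qquad w_2=\frac{d-ru_1}{u_1-u_2}.
\]
For $r=\frac14$, $d=1$ the choices $u=(2,1)^T$ and $u=(1,2)^T$ give $(-\frac34,\frac12,1)$ and $(\frac12,-\frac34,1)$. These vectors agree in sign at the third place and disagree at the first. So the sign vector of a new column cannot agree, up to an overall sign, with both of them. Whatever the next border is, one of the two matrices can be bordered again.

Compare this with $\mathcal X_0$. It differs from the pattern above only at the positions $(2,3)$ and $(3,2)$, and has the same diagonal and the same negative $2$-cycles. But its third row begins with $(+,+)$ and its third column with $(+,-)$, so neither $vx=0$ nor $y^Tu=0$ is possible.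
\end{example}

\subsection{Mixed vectors, separated vectors, flexible patterns}

We write $z\circ z'$ for the entrywise product of vectors, and treat sign vectors as vectors with entries $\pm1$. For a sign vector $\nu$, $Q(\nu)$ is the set of real vectors with the signs $\nu$. A real vector is \emph{mixed} if it has both a positive and a negative entry.

If $\nu$ is a sign vector and $\nu\circ x$ is mixed, then there is $v\in Q(\nu)$ with $v\cdot x=0$, obtained by weighting the terms of the two signs. Vectors $z,z'$ are \emph{separated} if $z\circ z'$ is mixed. This condition is open and is not affected by nonzero scalings of $z$ and $z'$. Two vectors $s,s'\in\{\pm1\}^n$ are separated exactly when $s'\ne\pm s$.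

\begin{definition}
A full pattern of order at least $2$ is \emph{flexible} if it has two regular nilpotent realizations whose right kernels are separated, or two whose left kernels are separated.
\end{definition}

A flexible pattern is PN. Flexibility is preserved by transposition, which exchanges left and right kernels, and by equivalence: permutations permute the entries of the kernels, a signature $D$ replaces $z\circ z'$ by $Dz\circ Dz'=z\circ z'$, and negation does not change kernels.

The next lemma carries out Example~\ref{ex:small} in general. One mixed product gives nilpotent realizations of the bordered pattern, and the freedom in the border gives two of them with separated left kernels.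

\begin{lemma}\label{lem:border}
Let $\mathcal A$ be a full pattern of order $m\ge2$ and $\hat{\mathcal A}=\begin{bmatrix}\mathcal A&\mu\\\nu&\delta\end{bmatrix}$ a full pattern of order $m+1$. Let $N\in Q(\mathcal A)$ be a regular nilpotent matrix with right kernel $x$ and left kernel $y$. If $\nu\circ x$ is mixed or $\mu\circ y$ is mixed, then $\hat{\mathcal A}$ is flexible.
\end{lemma}

\begin{proof}
By transposition we may assume that $\nu\circ x$ is mixed. We may also assume that $y$ has no zero entry. For $S$ close to $I$ the matrix $SNS^{-1}$ is still in $Q(\mathcal A)$, because $\mathcal A$ is full. Its right kernel $Sx$ is close to $x$, so $\nu\circ Sx$ is still mixed, and its left kernel $(S^{-1})^Ty$ has no zero entry for generic $S$. Replace $N$ by such a matrix.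

\smallskip
\emph{Step 1: nilpotent realizations.} Choose $v_0\in Q(\nu)$ with $v_0x=0$, $u\in Q(\mu)$ with $y^Tu\ne0$, and $d\ne0$ of sign $\delta$. We call $(v_0,u,d)$ the data. For $M$ near $N$, $v$ near $v_0$ and $t$ near $0$ let
\[
A=\begin{bmatrix}M&tu\\v&td\end{bmatrix},\qquad
G(M,v,t)=\Bigl(E_1(A),\dots,E_m(A),\tfrac1tE_{m+1}(A)\Bigr).
\]
Since $\det A=t\,(d\det M-v\operatorname{adj}(M)u)$, the map $G$ is polynomial, with last component $d\det M-v\operatorname{adj}(M)u$. For $t=0$ we have $E_k(A)=E_k(M)$ for $k\le m$. As $N$ has rank $m-1$ and $N\operatorname{adj}N=\operatorname{adj}(N)N=0$, we have $\operatorname{adj}N=\kappa xy^T$ with $\kappa\ne0$. Hence $G(N,v_0,0)=0$, the last component being $-\kappa(v_0x)(y^Tu)=0$.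

We claim that the derivative of $G$ with respect to $(M,v)$ at this point is surjective. The first $m$ components have surjective derivative in $M$ by Lemma~\ref{lem:submersion}, and at $t=0$ they do not depend on $v$. The last component has derivative $-\kappa(y^Tu)x^T\ne0$ in $v$. This proves the claim. By the implicit function theorem there are, for all small $t>0$, matrices $M(t)\to N$ and rows $v(t)\to v_0$ with $G(M(t),v(t),t)=0$. The corresponding $A(t)$ is nilpotent, and for small $t>0$ it lies in $Q(\hat{\mathcal A})$.

\smallskip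
\emph{Step 2: the left kernel.} Let $\tilde A(t)=\begin{bmatrix}M(t)&u\\v(t)&d\end{bmatrix}$ for $t>0$ and $\tilde A(0)=\begin{bmatrix}N&u\\v_0&d\end{bmatrix}$. Then $A(t)=\tilde A(t)\operatorname{diag}(I,t)$, so for $t>0$ the matrices $A(t)$ and $\tilde A(t)$ have the same rank and the same left kernel. Both are singular, so $\tilde A(0)=\lim_{t\to0}\tilde A(t)$ is singular too. A left null vector $(w,\zeta)$ of $\tilde A(0)$ satisfies $w^TN=-\zeta v_0$ and $w^Tu=-\zeta d$. If $\zeta=0$, then $w\in\operatorname{span}(y)$ and $w^Tu=0$, and since $y^Tu\ne0$ we get $w=0$. Hence the left kernel of $\tilde A(0)$ is a line, spanned by $(w^*,1)$, where $w^*$ is the unique solution of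
\begin{equation}\label{eq:w}
w^{*T}N=-v_0,\qquad w^{*T}u=-d .
\end{equation}
Since $\tilde A(0)$ has rank $m$ and $\tilde A(t)$ is singular, $\tilde A(t)$ has rank $m$ for small $t$. Thus $A(t)$ is a regular nilpotent, and its left kernel, suitably scaled, converges to $(w^*,1)$ as $t\to0$.

\smallskip
\emph{Step 3: two choices of data.} Being separated is an open condition. So it suffices to find two choices of data for which the vectors $(w^*,1)$, or their limits under a further change of data, are separated.

Fix $w_0$ with $w_0^TN=-v_0$. If we replace $v_0$ by $rv_0$ with $r>0$, the solution of \eqref{eq:w} is $rw_0+\kappa'y$ with $\kappa'y^Tu=-d-rw_0^Tu$. As $r\to0$,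
\begin{equation}\label{eq:limit}
(w^*,1)\to z(u):=\Bigl(-\frac{d}{y^Tu}\,y,\;1\Bigr).
\end{equation}

If $\mu\circ y$ is mixed, choose $u_\pm\in Q(\mu)$ with $y^Tu_+>0>y^Tu_-$. In $z(u_+)\circ z(u_-)$ the last entry is $1$ and the entries before it are negative, because $y$ has no zero entry. So $z(u_+)$ and $z(u_-)$ are separated.

If $\mu\circ y$ is not mixed, its entries all have the same nonzero sign. One limit is $z(u)$, for any fixed $d$ of sign $\delta$. For the other one, keep $u$ and $v_0$ and let $d\to0$ (with sign $\delta$). Then $w^*$ tends to the vector $w_1$ with $w_1^TN=-v_0$ and $w_1^Tu=0$. Since $v_0\ne0$, we have $w_1\ne0$, and then $w_1^Tu=0$ shows that $\mu\circ w_1$ is mixed. As $\mu\circ y$ has constant sign, $y\circ w_1$ is mixed. Hence $(w_1,1)$ and $z(u)$ are separated.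
\end{proof}

\begin{lemma}\label{lem:inherit}
If a full pattern $\mathcal A$ is flexible, then every full pattern $\hat{\mathcal A}=\begin{bmatrix}\mathcal A&\mu\\\nu&\delta\end{bmatrix}$ is flexible.
\end{lemma}

\begin{proof}
By transposition let $\mathcal A$ have two regular nilpotent realizations with separated right kernels $x,x'$, say $x_ix_i'>0>x_jx_j'$. The vectors $\nu\circ x$ and $\nu\circ x'$ have nonzero entries at $i$ and $j$, and their entrywise product is $x\circ x'$. So they cannot both have constant sign on $\{i,j\}$, and one of them is mixed. Apply Lemma~\ref{lem:border}.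
\end{proof}

\subsection{Base matrices}

\begin{lemma}\label{lem:base}
The following are regular nilpotent matrices with the stated right kernels $x$ and left kernels $y$:
\begin{gather*}
N_2=\begin{bmatrix}1&-1\\1&-1\end{bmatrix},\ x=(1,1),\ y=(1,-1);\qquad
N_2'=\begin{bmatrix}1&1\\-1&-1\end{bmatrix},\ x=(1,-1),\ y=(1,1);\\
R_1=\begin{bmatrix}5&-6&1\\3&-2&-1\\1&2&-3\end{bmatrix},\ x=(1,1,1),\ y=(1,-2,1);\\
R_2=\begin{bmatrix}1&3&2\\-5&1&6\\3&1&-2\end{bmatrix},\ x=(1,-1,1),\ y=(-1,1,2).
\end{gather*}
\end{lemma}

\begin{proof}
The matrices of order $2$ have trace and determinant $0$, and their kernels are immediate. In order $3$, one multiplication each shows $Nx=0$ and $y^TN=0$. The rank is $2$, as the first two rows are independent, so $E_3=0$ and $\operatorname{adj}N=\kappa xy^T$. Since $y^Tx=0$ in both cases, $E_2=\operatorname{tr}\operatorname{adj}N=\kappa y^Tx=0$. The traces are $5-2-3=0$ and $1+1-2=0$.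
\end{proof}

\section{Orders two and three}\label{sec:three}

\begin{proposition}\label{prop:three}
A full pattern of order $2$ or $3$ that satisfies {\rm(P)} has a regular nilpotent realization, unless its order is $3$ and it is equivalent to $\mathcal X_0$.
\end{proposition}

\begin{proof}
\emph{Order $2$.} By permutation the diagonal is $(+,-)$, and by signature the negative $2$-cycle has $\alpha_{21}=+$, $\alpha_{12}=-$. Then $N_2$ is a realization.

\smallskip
\emph{Order $3$, Case 1: some negative $2$-cycle $\{i,j\}$ has $\alpha_{ii}\ne\alpha_{jj}$.} As in order $2$ we normalize to $\{i,j\}=\{1,2\}$ and the block $\begin{bmatrix}+&-\\+&-\end{bmatrix}\ni N_2$. (We write $\mathcal B\ni N$ for $N\in Q(\mathcal B)$.) Here $x=(1,1)$ and $y=(1,-1)$. If $(\alpha_{31},\alpha_{32})\ne\pm(+,+)$ or $(\alpha_{13},\alpha_{23})\ne\pm(+,-)$, one of the conditions of Lemma~\ref{lem:border} holds, the pattern is flexible, and we are done. Otherwise signature at $3$ makes $\alpha_{31}=\alpha_{32}=+$, and the pattern is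
\[
\begin{bmatrix}+&-&\theta\\+&-&-\theta\\+&+&d\end{bmatrix},\qquad \theta,d\in\{+,-\}.
\]
Negation followed by the swap of $1$ and $2$ restores the block on $\{1,2\}$, keeps the entries $(\theta,-\theta)$ of the third column, and turns the third row into $(-,-,-d)$. Signature at $3$ then gives the displayed form with $(-\theta,-d)$ in place of $(\theta,d)$. So we may take $\theta=+$. If $d=-$, then $R_1$ is a realization; if $d=+$, the pattern is $\mathcal X_0$.

\smallskip
\emph{Order $3$, Case 2: every negative $2$-cycle has equal diagonal signs.} By permutation and negation let $\{1,2\}$ be a negative $2$-cycle with $\alpha_{11}=\alpha_{22}=+$. Then $\alpha_{33}=-$ by (P), so $\{1,3\}$ and $\{2,3\}$ are not negative. Signatures at $1$ and $2$ make $\alpha_{13},\alpha_{31},\alpha_{23},\alpha_{32}$ all $+$. Swapping $1$ and $2$ if necessary we get $\alpha_{12}=+$, $\alpha_{21}=-$, and $R_2$ is a realization.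
\end{proof}

\section{Order four: the patterns where bordering stops}\label{sec:four}

For orders $n\ge4$ we want flexibility, since it is inherited. We show that the lemmas of Section~\ref{sec:border} give it for all but six patterns of order $4$, up to equivalence. These are
\begin{gather*}
\mathcal X_1=\begin{bmatrix}+&-&+&+\\+&-&-&-\\+&+&-&+\\+&+&+&-\end{bmatrix},\quad
\mathcal X_2=\begin{bmatrix}+&-&+&+\\+&-&-&-\\+&+&+&-\\+&+&-&+\end{bmatrix},\quad
\mathcal X_3=\begin{bmatrix}+&-&+&-\\+&-&-&+\\+&+&+&+\\+&+&-&-\end{bmatrix},\\
\mathcal X_4=\begin{bmatrix}+&-&+&-\\+&-&-&+\\+&+&-&-\\+&+&+&+\end{bmatrix},\quad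
\mathcal X_5=\begin{bmatrix}+&+&+&-\\-&+&+&+\\+&+&-&+\\+&-&+&+\end{bmatrix},\quad
\mathcal X_6=\begin{bmatrix}+&+&+&+\\-&+&+&-\\+&+&-&-\\+&-&+&-\end{bmatrix}.
\end{gather*}

\begin{proposition}\label{prop:six}
A full pattern of order $4$ that satisfies {\rm(P)} is flexible or equivalent to one of $\mathcal X_1,\dots,\mathcal X_6$.
\end{proposition}

\begin{proof}
Let $\mathcal A=[\alpha_{ij}]$ be full of order $4$ with (P).

\smallskip
\textbf{Case 1: some negative $2$-cycle has unequal diagonal signs.} Normalize to the indices $1,2$ with block $\begin{bmatrix}+&-\\+&-\end{bmatrix}\ni N_2$. If for some $k\in\{3,4\}$ we have $(\alpha_{k1},\alpha_{k2})\ne\pm(+,+)$ or $(\alpha_{1k},\alpha_{2k})\ne\pm(+,-)$, then the subpattern on $\{1,2,k\}$ is flexible by Lemma~\ref{lem:border}, and $\mathcal A$ is flexible by Lemma~\ref{lem:inherit}. Otherwise signatures at $3$ and $4$ bring $\mathcal A$ to the form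
\begin{equation}\label{eq:form}
\begin{bmatrix}+&-&\theta_3&\theta_4\\+&-&-\theta_3&-\theta_4\\+&+&d_3&\alpha_{34}\\+&+&\alpha_{43}&d_4\end{bmatrix}.
\end{equation}
Up to now we have bordered only the block on $\{1,2\}$. The next base blocks are those that contain the index $3$ or $4$. Let $\{k,l\}=\{3,4\}$. We claim that $\mathcal A$ is flexible unless
\begin{equation}\label{eq:cond}
\alpha_{lk}=-d_k\quad\text{and}\quad\alpha_{kl}=-\theta_k\theta_ld_k .
\end{equation}
Let $\Phi$ be the operation: negate, swap $1$ and $2$, apply signature at $3$ and at $4$. As in the proof of Proposition~\ref{prop:three}, $\Phi$ preserves the form \eqref{eq:form} and changes the signs of $\theta_3,\theta_4,d_3,d_4$. It also changes those of $\alpha_{34}$ and $\alpha_{43}$, because the two signatures cancel there. Condition \eqref{eq:cond} is invariant under $\Phi$. So we may assume $\theta_k=+$ in the proof of the claim.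

\emph{If $d_k=+$}, the subpattern on the ordered indices $(k,2)$ is $\begin{bmatrix}+&+\\-&-\end{bmatrix}\ni N_2'$, with $x=(1,-1)$ and $y=(1,1)$. Border it by the index $l$: the new row is $(\alpha_{lk},+)$ and the new column is $(\alpha_{kl},-\theta_l)$. The product of the new row with $x$ and that of the new column with $y$ are both not mixed exactly when $\alpha_{lk}=-$ and $\alpha_{kl}=-\theta_l$, which is \eqref{eq:cond}. Otherwise the subpattern on $\{k,2,l\}$ is flexible by Lemma~\ref{lem:border}, and $\mathcal A$ by Lemma~\ref{lem:inherit}.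

\emph{If $d_k=-$}, the subpattern on $(1,2,k)$ has the realization $R_1$, with $x=(1,1,1)$ and $y=(1,-2,1)$. The new row is $(+,+,\alpha_{lk})$ and the new column is $(\theta_l,-\theta_l,\alpha_{kl})$. The two products are both not mixed exactly when $\alpha_{lk}=+$ and $\alpha_{kl}=\theta_l$, which is \eqref{eq:cond}. Otherwise $\mathcal A$ is flexible by Lemma~\ref{lem:border}. This proves the claim.

Suppose now that \eqref{eq:cond} holds for $k=3$ and for $k=4$. Then $\alpha_{43}=-d_3=-\theta_3\theta_4d_4$ and $\alpha_{34}=-d_4=-\theta_3\theta_4d_3$, so $d_4=\theta_3\theta_4d_3$. Using $\Phi$ and the swap of $3$ and $4$ we may take $(\theta_3,\theta_4)=(+,+)$ or $(+,-)$. In the first case $d_3=d_4$ and $\alpha_{34}=\alpha_{43}=-d_3$. This is $\mathcal X_1$ for $d_3=-$ and $\mathcal X_2$ for $d_3=+$. In the second case $d_4=-d_3$, $\alpha_{34}=d_3$ and $\alpha_{43}=-d_3$. This is $\mathcal X_3$ for $d_3=+$ and $\mathcal X_4$ for $d_3=-$.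

\smallskip
\textbf{Case 2: every negative $2$-cycle has equal diagonal signs.} Take a negative $2$-cycle, with diagonal signs $+$ after negation, and a third index with diagonal sign $-$, which exists by (P). As in Case 2 of Proposition~\ref{prop:three}, we normalize so that the indices $1,2,3$ carry
\[
\begin{bmatrix}+&+&+\\-&+&+\\+&+&-\end{bmatrix}\ni R_2,\qquad x=(1,-1,1),\ y=(-1,1,2).
\]
By Lemma~\ref{lem:border}, $\mathcal A$ is flexible unless $(\alpha_{41},\alpha_{42},\alpha_{43})=\pm(+,-,+)$ and $(\alpha_{14},\alpha_{24},\alpha_{34})=\pm(-,+,+)$. In that case signature at $4$ makes the row $(+,-,+)$ and the column $\theta(-,+,+)$. If $\theta=+$, then $\{1,4\}$ is a negative $2$-cycle, so $\alpha_{44}=\alpha_{11}=+$ by the assumption of Case 2, and the pattern is $\mathcal X_5$. If $\theta=-$, then $\{3,4\}$ is a negative $2$-cycle, so $\alpha_{44}=\alpha_{33}=-$, and the pattern is $\mathcal X_6$.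
\end{proof}

\section{Nilpotent matrices from circulations}\label{sec:circ}

\subsection{The construction}

For the six remaining patterns we prescribe both kernels. Suppose we look for a nilpotent realization of $\mathcal X$ with right kernel $s\in\{\pm1\}^4$. With $D_s=\operatorname{diag}(s)$, this means a nilpotent realization $A$ of $D_s\mathcal XD_s$ with $A\mathbf 1=0$, where $\mathbf 1$ is the all-ones vector. For each of the six patterns there are vectors $s$ such that every row of $D_s\mathcal XD_s$ has exactly one entry whose sign differs from the other three, and these entries lie in four different columns. Up to permutation and signs of its rows, such a matrix looks like a graph Laplacian with all edges present. This suggests parametrizing by circulations, because then the left kernel can be prescribed as well. If the two kernels are orthogonal, then $E_3=E_4=0$ holds automatically. Only the linear equation $E_1=0$ and the quadratic equation $E_2=0$ remain, and these can be solved by an intermediate value argument.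

A \emph{circulation} is a family $w=(w_{ij})_{i\ne j}$, $1\le i,j\le4$, with $w_{ij}\ge0$ and
\[
w_i:=\sum_{j\ne i}w_{ij}=\sum_{j\ne i}w_{ji}\qquad(1\le i\le 4).
\]
We represent it by the matrix $W$ with off-diagonal entries $w_{ij}$ and diagonal entries $-w_i$. Thus $W\mathbf 1=0$ and $\mathbf 1^TW=0$. The circulation is \emph{positive} if all $w_{ij}>0$; then row $i$ of $W$ has the signs $r_i$, where
\[
r_1=(-,+,+,+),\quad r_2=(+,-,+,+),\quad r_3=(+,+,-,+),\quad r_4=(+,+,+,-).
\]
We write $(i_1i_2\dots i_p)$ for the unit circulation along the cycle $i_1\to i_2\to\dots\to i_p\to i_1$. It has $w_i=1$ for $i$ on the cycle, and $w_i=0$ otherwise. Circulations can be added and multiplied by nonnegative numbers.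

\begin{lemma}\label{lem:circ}
Let $\mathcal X$ be a full pattern of order $4$ and $s\in\{\pm1\}^4$. Suppose that row $i$ of $D_s\mathcal XD_s$ is $\varepsilon_ir_{\sigma(i)}$ for $i=1,\dots,4$, with signs $\varepsilon_i=\pm1$ and a permutation $\sigma$. Let $\eta_1,\dots,\eta_4>0$ satisfy $\sum_i\varepsilon_i\eta_i=0$, and put
\[
A(W)_{ij}=\frac{\varepsilon_i}{\eta_i}W_{\sigma(i)j},\qquad T(W)=\operatorname{tr}A(W),\qquad q(W)=\tfrac12\operatorname{tr}A(W)^2 .
\]
If there are circulations $W_+,W_-,C_+,C_-$ with
\[
T(W_\pm)=0,\qquad q(W_+)>0>q(W_-),\qquad T(C_+)>0>T(C_-),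
\]
then $\mathcal X$ has a regular nilpotent realization with right kernel $s$.
\end{lemma}

\begin{proof}
Let $W$ be a positive circulation and $A=A(W)$. Then $A\in Q(D_s\mathcal XD_s)$ and $A\mathbf 1=0$. With $y_i=\varepsilon_i\eta_i$ we have $(y^TA)_j=\sum_iW_{\sigma(i)j}=0$. The kernel of $W$ is $\operatorname{span}(\mathbf 1)$: if $Wz=0$, then $w_iz_i=\sum_{j\ne i}w_{ij}z_j$ for all $i$, and choosing $i$ with $z_i$ maximal forces all $z_j$ to be equal. Hence $A$ has rank $3$ and $\operatorname{adj}A=c\,\mathbf 1y^T$ for some $c$. So $E_4(A)=0$ and $E_3(A)=\operatorname{tr}\operatorname{adj}A=c\,y^T\mathbf 1=c\sum_i\varepsilon_i\eta_i=0$. Only $E_1=T(W)$ and $E_2=\frac12T(W)^2-q(W)$ remain. It suffices to find a positive circulation with $T=q=0$; then $A$ is a regular nilpotent with right kernel $\mathbf 1$, and $D_sAD_s\in Q(\mathcal X)$ has right kernel $s$.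

Let $J$ be the circulation with all $w_{ij}=1$. Since $T$ is linear, there are $\alpha,\beta\ge0$ such that $W^\circ=J+\alpha C_++\beta C_-$ has $T(W^\circ)=0$, and $W^\circ$ is positive. For small $\tau>0$ the circulations $(1-\tau)W_\pm+\tau W^\circ$ are positive, have $T=0$, and satisfy $q>0$ and $q<0$, respectively. On the segment between them all circulations are positive with $T=0$, and the continuous function $q$ vanishes somewhere on it.
\end{proof}

The test circulations $W_\pm,C_\pm$ need not be positive. So they may be chosen as short combinations of cycles, on which $T$ and $q$ are easily evaluated. The weights $\eta$ below are chosen so that such test circulations exist.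

\subsection{The six patterns are flexible}

In each case we list the rows of $D_s\mathcal XD_s$, the weights $\eta$ and the resulting $A=A(W)$, $T$, $q$. In
\[
q=h+\sum_{i<j}A_{ij}A_{ji},\qquad h:=\tfrac12\sum_iA_{ii}^2,
\]
the products $A_{ij}A_{ji}$ are always written in the order $12,13,14,23,24,34$. In the evaluations of $W_\pm$ we list the nonzero $w_{ij}$, and only the nonzero terms of $T$ and $q$.

\begin{proposition}\label{prop:flex}
The patterns $\mathcal X_1,\dots,\mathcal X_6$ are flexible.
\end{proposition}

\begin{proof}
For each pattern we obtain two regular nilpotent realizations with right kernels $s,s'\in\{\pm1\}^4$, $s'\ne\pm s$; such kernels are separated. Lemma~\ref{lem:circ} gives the first one. The second one comes from a permutation that leaves $\mathcal X$ invariant, since it carries a realization with right kernel $s$ to one whose right kernel is $s$ permuted, or from a second application of the lemma.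

\medskip
\textbf{$\mathcal X_1$.} Let $s=(1,-1,1,-1)$. The rows of $D_s\mathcal X_1D_s$ are $r_4,-r_3,-r_1,-r_2$. Take $\eta=(3,1,1,1)$; indeed $3-1-1-1=0$. Then
\[
A=\begin{bmatrix}w_{41}/3&w_{42}/3&w_{43}/3&-w_4/3\\-w_{31}&-w_{32}&w_3&-w_{34}\\w_1&-w_{12}&-w_{13}&-w_{14}\\-w_{21}&w_2&-w_{23}&-w_{24}\end{bmatrix},
\]
\begin{align*}
T&=\tfrac13w_{41}-w_{32}-w_{13}-w_{24},\\
q&=h-\tfrac13w_{42}w_{31}+\tfrac13w_{43}w_1+\tfrac13w_4w_{21}-w_3w_{12}-w_{34}w_2+w_{14}w_{23}.
\end{align*}
\begin{itemize}
\item $W_+=(1423)$, with $w_{14}=w_{42}=w_{23}=w_{31}=1$: $T=0$, $h=0$, $q=-\frac13+1=\frac23$.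
\item $W_-=(12)+(34)$, with $w_{12}=w_{21}=w_{34}=w_{43}=1$ and all $w_i=1$: $T=0$, $h=0$, $q=\frac13+\frac13-1-1=-\frac43$.
\item $C_+=(14)$: $T=\frac13$. $C_-=(13)$: $T=-1$.
\end{itemize}
$\mathcal X_1$ is invariant under $3\leftrightarrow4$, so the kernels $(1,-1,1,-1)$ and $(1,-1,-1,1)$ both occur.

\medskip
\textbf{$\mathcal X_2$.} Let $s=(1,-1,1,-1)$. The rows are $r_4,-r_3,r_2,r_1$. Take $\eta=(3,7,1,3)$; indeed $3-7+1+3=0$. Then
\[
A=\begin{bmatrix}w_{41}/3&w_{42}/3&w_{43}/3&-w_4/3\\-w_{31}/7&-w_{32}/7&w_3/7&-w_{34}/7\\w_{21}&-w_2&w_{23}&w_{24}\\-w_1/3&w_{12}/3&w_{13}/3&w_{14}/3\end{bmatrix},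
\]
\begin{align*}
T&=\tfrac13w_{41}-\tfrac17w_{32}+w_{23}+\tfrac13w_{14},\\
q&=h-\tfrac1{21}w_{42}w_{31}+\tfrac13w_{43}w_{21}+\tfrac19w_4w_1-\tfrac17w_3w_2-\tfrac1{21}w_{34}w_{12}+\tfrac13w_{24}w_{13}.
\end{align*}
\begin{itemize}
\item $W_-=(1243)$, with $w_{12}=w_{24}=w_{43}=w_{31}=1$: $T=0$, $h=0$, $q=\frac19-\frac17<0$.
\item $W_+=(1243)+(1342)$, with $w_{12}=w_{24}=w_{43}=w_{31}=w_{13}=w_{34}=w_{42}=w_{21}=1$ and all $w_i=2$: $T=0$, $h=0$, $q=-\frac1{21}+\frac13+\frac49-\frac47-\frac1{21}+\frac13=\frac49$.
\item $C_+=(14)$: $T=\frac23$. $C_-=(132)$: $T=-\frac17$.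
\end{itemize}
$\mathcal X_2$ is invariant under $3\leftrightarrow4$, so the kernels $(1,-1,1,-1)$ and $(1,-1,-1,1)$ both occur.

\medskip
\textbf{$\mathcal X_3$.} Let $s=(1,1,1,-1)$. The rows are $r_2,-r_1,r_4,-r_3$. Take $\eta=(1,5,9,5)$; indeed $1-5+9-5=0$. Then
\[
A=\begin{bmatrix}w_{21}&-w_2&w_{23}&w_{24}\\w_1/5&-w_{12}/5&-w_{13}/5&-w_{14}/5\\w_{41}/9&w_{42}/9&w_{43}/9&-w_4/9\\-w_{31}/5&-w_{32}/5&w_3/5&-w_{34}/5\end{bmatrix},
\]
\begin{align*}
T&=w_{21}-\tfrac15w_{12}+\tfrac19w_{43}-\tfrac15w_{34},\\
q&=h-\tfrac15w_2w_1+\tfrac19w_{23}w_{41}-\tfrac15w_{24}w_{31}-\tfrac1{45}w_{13}w_{42}+\tfrac1{25}w_{14}w_{32}-\tfrac1{45}w_4w_3.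
\end{align*}
\begin{itemize}
\item $W_+=(1342)+9(34)$, with $w_{13}=w_{42}=w_{21}=1$, $w_{34}=10$, $w_{43}=9$, $w_1=w_2=1$, $w_3=w_4=10$: $T=1+1-2=0$, $h=\frac12(1+1+4)=3$, $q=3-\frac15-\frac1{45}-\frac{100}{45}=\frac59$.
\item $W_-=(1324)$, with $w_{13}=w_{32}=w_{24}=w_{41}=1$: $T=0$, $h=0$, $q=-\frac15-\frac1{45}<0$.
\item $C_+=(12)$: $T=1-\frac15=\frac45$. $C_-=(34)$: $T=\frac19-\frac15<0$.
\end{itemize}
$\mathcal X_3$ is invariant under $2\leftrightarrow4$, so the kernels $(1,1,1,-1)$ and $(1,-1,1,1)$ both occur.

\medskip
\textbf{$\mathcal X_4$.} Here we treat two vectors $s$.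

\emph{First, $s=(-1,1,1,1)$.} The rows are $r_3,-r_4,-r_2,r_1$. Take $\eta=(1,2,1,2)$; indeed $1-2-1+2=0$. Then
\[
A=\begin{bmatrix}w_{31}&w_{32}&-w_3&w_{34}\\-w_{41}/2&-w_{42}/2&-w_{43}/2&w_4/2\\-w_{21}&w_2&-w_{23}&-w_{24}\\-w_1/2&w_{12}/2&w_{13}/2&w_{14}/2\end{bmatrix},
\]
\begin{align*}
T&=w_{31}-\tfrac12w_{42}-w_{23}+\tfrac12w_{14},\\
q&=h-\tfrac12w_{32}w_{41}+w_3w_{21}-\tfrac12w_{34}w_1-\tfrac12w_{43}w_2+\tfrac14w_4w_{12}-\tfrac12w_{24}w_{13}.
\end{align*}
\begin{itemize}
\item $W_+=(12)+(34)$, with $w_{12}=w_{21}=w_{34}=w_{43}=1$ and all $w_i=1$: $T=0$, $h=0$, $q=1-\frac12-\frac12+\frac14=\frac14$.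
\item $W_-=(1324)$, with $w_{13}=w_{32}=w_{24}=w_{41}=1$: $T=0$, $h=0$, $q=-\frac12-\frac12=-1$.
\item $C_+=(13)$: $T=1$. $C_-=(23)$: $T=-1$.
\end{itemize}

\emph{Second, $s=(1,1,1,-1)$.} The rows are $r_2,-r_1,r_3,-r_4$. Take $\eta=(1,1,2,2)$; indeed $1-1+2-2=0$. Then
\[
A=\begin{bmatrix}w_{21}&-w_2&w_{23}&w_{24}\\w_1&-w_{12}&-w_{13}&-w_{14}\\w_{31}/2&w_{32}/2&-w_3/2&w_{34}/2\\-w_{41}/2&-w_{42}/2&-w_{43}/2&w_4/2\end{bmatrix},
\]
\begin{align*}
T&=w_{21}-w_{12}-\tfrac12w_3+\tfrac12w_4,\\
q&=h-w_2w_1+\tfrac12w_{23}w_{31}-\tfrac12w_{24}w_{41}-\tfrac12w_{13}w_{32}+\tfrac12w_{14}w_{42}-\tfrac14w_{34}w_{43}.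
\end{align*}
\begin{itemize}
\item $W_-=(1324)$, with $w_{13}=w_{32}=w_{24}=w_{41}=1$: $T=-\frac12+\frac12=0$, $h=\frac12(\frac14+\frac14)=\frac14$, $q=\frac14-1-\frac12-\frac12=-\frac74$.
\item $W_+=(1423)$, with $w_{14}=w_{42}=w_{23}=w_{31}=1$: $T=-\frac12+\frac12=0$, $h=\frac14$, $q=\frac14-1+\frac12+\frac12=\frac14$.
\item $C_+=(24)$: $T=\frac12$. $C_-=(13)$: $T=-\frac12$.
\end{itemize}
The kernels $(-1,1,1,1)$ and $(1,1,1,-1)$ both occur.

\medskip
\textbf{$\mathcal X_5$.} Let $s=(1,1,-1,-1)$. The rows are $r_3,-r_2,-r_4,r_1$. Take $\eta=(1,2,2,3)$; indeed $1-2-2+3=0$. Then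
\[
A=\begin{bmatrix}w_{31}&w_{32}&-w_3&w_{34}\\-w_{21}/2&w_2/2&-w_{23}/2&-w_{24}/2\\-w_{41}/2&-w_{42}/2&-w_{43}/2&w_4/2\\-w_1/3&w_{12}/3&w_{13}/3&w_{14}/3\end{bmatrix},
\]
\begin{align*}
T&=w_{31}+\tfrac12w_2-\tfrac12w_{43}+\tfrac13w_{14},\\
q&=h-\tfrac12w_{32}w_{21}+\tfrac12w_3w_{41}-\tfrac13w_{34}w_1+\tfrac14w_{23}w_{42}-\tfrac16w_{24}w_{12}+\tfrac16w_4w_{13}.
\end{align*}
\begin{itemize}
\item $W_-=(12)+(34)$, with $w_{12}=w_{21}=w_{34}=w_{43}=1$ and all $w_i=1$: $T=\frac12-\frac12=0$, $h=\frac12(\frac14+\frac14)=\frac14$, $q=\frac14-\frac13<0$.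
\item $W_+=(243)$, with $w_{24}=w_{43}=w_{32}=1$: $T=\frac12-\frac12=0$, $h=\frac14$, and all six products vanish, so $q=\frac14$.
\item $C_+=(12)$: $T=\frac12$. $C_-=(34)$: $T=-\frac12$.
\end{itemize}
$\mathcal X_5$ is invariant under the permutation $1\to2\to4\to1$: we have $\alpha_{12}=\alpha_{24}=\alpha_{41}=+$ and $\alpha_{21}=\alpha_{42}=\alpha_{14}=-$, the entries in row and column $3$ off the diagonal are all $+$, and $\alpha_{11}=\alpha_{22}=\alpha_{44}=+$. It carries the kernel $(1,1,-1,-1)$ to $(-1,1,-1,1)$.

\medskip
\textbf{$\mathcal X_6$.} Again we treat two vectors $s$.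

\emph{First, $s=(-1,1,1,1)$.} The rows are $-r_1,r_4,-r_2,-r_3$. Take $\eta=(1,3,1,1)$; indeed $-1+3-1-1=0$. Then
\[
A=\begin{bmatrix}w_1&-w_{12}&-w_{13}&-w_{14}\\w_{41}/3&w_{42}/3&w_{43}/3&-w_4/3\\-w_{21}&w_2&-w_{23}&-w_{24}\\-w_{31}&-w_{32}&w_3&-w_{34}\end{bmatrix},
\]
\begin{align*}
T&=w_1+\tfrac13w_{42}-w_{23}-w_{34},\\
q&=h-\tfrac13w_{12}w_{41}+w_{13}w_{21}+w_{14}w_{31}+\tfrac13w_{43}w_2+\tfrac13w_4w_{32}-w_{24}w_3.
\end{align*}
\begin{itemize}
\item $W_+=(123)$, with $w_{12}=w_{23}=w_{31}=1$: $T=1-1=0$, $h=\frac12(1+1)=1$, and all six products vanish, so $q=1$.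
\item $W_-=(123)+2(243)$, with $w_{12}=w_{23}=w_{31}=1$, $w_{24}=w_{43}=w_{32}=2$, $w_1=1$, $w_2=w_3=3$, $w_4=2$: $T=1-1=0$, $h=1$, $q=1+2+\frac43-6=-\frac53$.
\item $C_+=(12)$: $T=1$. $C_-=(23)$: $T=-1$.
\end{itemize}

\emph{Second, $s=(1,-1,1,1)$.} The rows are $r_2,r_3,-r_1,r_4$. Take $\eta=(1,1,3,1)$; indeed $1+1-3+1=0$. Then
\[
A=\begin{bmatrix}w_{21}&-w_2&w_{23}&w_{24}\\w_{31}&w_{32}&-w_3&w_{34}\\w_1/3&-w_{12}/3&-w_{13}/3&-w_{14}/3\\w_{41}&w_{42}&w_{43}&-w_4\end{bmatrix},
\]
\begin{align*}
T&=w_{21}+w_{32}-\tfrac13w_{13}-w_4,\\
q&=h-w_2w_{31}+\tfrac13w_{23}w_1+w_{24}w_{41}+\tfrac13w_3w_{12}+w_{34}w_{42}-\tfrac13w_{14}w_{43}.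
\end{align*}
\begin{itemize}
\item $W_-=(123)$, with $w_{12}=w_{23}=w_{31}=1$: $T=0$, $h=0$, $q=-1+\frac13+\frac13=-\frac13$.
\item $W_+=(12)+(24)$, with $w_{12}=w_{21}=w_{24}=w_{42}=1$, $w_1=w_4=1$, $w_2=2$, $w_3=0$: $T=1-1=0$, $h=\frac12(1+1)=1$, and all six products vanish, so $q=1$.
\item $C_+=(12)$: $T=1$. $C_-=(24)$: $T=-1$.
\end{itemize}
The kernels $(-1,1,1,1)$ and $(1,-1,1,1)$ both occur.
\end{proof}

\section{End of the proof}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Orders $2$ and $3$ are Proposition~\ref{prop:three}. By Propositions~\ref{prop:six} and~\ref{prop:flex}, every full pattern of order $4$ with (P) is flexible, hence PN. Let $n\ge5$ and let $\mathcal A$ be full of order $n$ with (P). Choose $p,q$ with $\alpha_{pp}=+$ and $\alpha_{qq}=-$, a negative $2$-cycle $\{i,j\}$, and a set of four indices containing $p,q,i,j$. The principal subpattern on this set satisfies (P), so it is flexible. Adding the remaining indices one at a time, Lemma~\ref{lem:inherit} shows that $\mathcal A$ is flexible, hence PN.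
\end{proof}

The fact that (P) involves at most four indices is what makes order $4$ the right place to start the induction.

\begin{remark}\label{rem:sap}
The known implication PN $\Rightarrow$ SAP, used in Section~\ref{sec:reduction}, can also be read off from the construction. All nilpotent matrices found in the proof of Theorem~\ref{thm:C} are regular. So every full pattern $\mathcal B$ with (P) that is not equivalent to $\mathcal X_0$ has a regular nilpotent realization $N$. By Lemma~\ref{lem:submersion} the image of the open set $Q(\mathcal B)$ under $A\mapsto(E_1(A),\dots,E_n(A))$ contains a neighborhood of $0$. Since $rA\in Q(\mathcal B)$ and $E_k(rA)=r^kE_k(A)$ for all $A\in Q(\mathcal B)$ and $r>0$, the image is all of $\mathbb R^n$, so $\mathcal B$ is SAP. If $\mathcal A$ is PN, then (5) of Theorem~\ref{thm:B} holds, and the proof of (5)$\Rightarrow$(3) provides a completion $\mathcal B$ of $\mathcal A$ of this kind. Hence $\mathcal A$ is SAP.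
\end{remark}

\begin{thebibliography}{1}
\bibitem{allow} \emph{Allow Problems Concerning Spectral Properties Of Patterns}, \url{https://journals.uwyo.edu/index.php/ela/article/download/1107/1107/1107}.
\end{thebibliography}

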